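\title{Berge saturation numbers grow at most linearly}

\begin{abstract}
A hypergraph is a Berge-$F$ if it arises from the graph $F$ by enlarging the edges of $F$ to distinct hyperedges. We prove the conjecture that for every $k\ge 3$ and every finite nonempty family $\mathcal F$ of graphs, each with at least one edge, the minimum number of edges of a Berge-$\mathcal F$-saturated $k$-uniform hypergraph on $n$ vertices is $O(n)$. For families of graphs without isolated vertices the argument allows $k\ge 2$ and infinite families, and it gives more: a Berge-$\mathcal F$-free hypergraph all of whose Berge-$\mathcal F$-free extensions have $O(n)$ edges. For such families the saturation number is either bounded or at least $\lfloor n/k\rfloor$ for all $n$, and the value $\lfloor n/k\rfloor$ is attained.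
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs in this paper are finite and simple. A hypergraph $\mathcal H$ has a finite vertex set $V(\mathcal H)$ and a set $E(\mathcal H)$ of subsets of $V(\mathcal H)$, its edges; it is \emph{$k$-uniform} if every edge has exactly $k$ vertices. For a graph $F$, the hypergraph $\mathcal H$ is a \emph{Berge-$F$} if there are an injection $f\colon V(F)\to V(\mathcal H)$ and a bijection $\varphi\colon E(F)\to E(\mathcal H)$ with $f(e)\subseteq\varphi(e)$ for every $e\in E(F)$. In words, each edge of $F$ is enlarged to a hyperedge, different edges become different hyperedges, and the extra vertices are unrestricted. A hypergraph $\mathcal H$ has a sub-hypergraph that is a Berge-$F$ exactly when there are injections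
\[
f\colon V(F)\to V(\mathcal H),\qquad \varphi\colon E(F)\to E(\mathcal H),\qquad\text{with } f(e)\subseteq\varphi(e)\text{ for all }e\in E(F);
\]
for the converse direction, keep the edges $\varphi(e)$ and delete the others. We call such a pair $(f,\varphi)$ an \emph{$F$-copy} in $\mathcal H$.

Let $\mathcal F$ be a family of graphs. A hypergraph is \emph{Berge-$\mathcal F$-free} if it has no $F$-copy for any $F\in\mathcal F$. A $k$-uniform hypergraph $\mathcal H$ is \emph{Berge-$\mathcal F$-saturated} if it is Berge-$\mathcal F$-free and, for every $k$-subset $e$ of $V(\mathcal H)$ that is not an edge, $\mathcal H+e$ has an $F$-copy for some $F\in\mathcal F$. The \emph{saturation number} $\mathrm{sat}_k(n,\mathcal F)$ is the minimum number of edges of a Berge-$\mathcal F$-saturated $k$-uniform hypergraph on $n$ vertices; we write $\mathrm{sat}_k(n,F)$ when $\mathcal F=\{F\}$. For $k=2$ the inclusion $f(e)\subseteq\varphi(e)$ is an equality, so an $F$-copy is a subgraph isomorphic to $F$.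

The saturated hypergraphs are the maximal free ones. Hence every free $k$-uniform hypergraph extends to a saturated one on the same vertex set: add edges one at a time as long as freeness is preserved. The saturation number measures how early this greedy process can be made to stop. How early it does stop depends on the start. For $k=2$ and $F=K_3$, every complete bipartite graph with nonempty parts is saturated, since two vertices in one part have a common neighbor in the other; the balanced one has $\lfloor n^2/4\rfloor$ edges, and the star has $n-1$. For $F=K_2$ the edgeless hypergraph is saturated and $\mathrm{sat}_k(n,K_2)=0$. The next graph can also be computed exactly.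

\begin{example}\label{ex:P3}
Let $P_3$ be the path with two edges and let $k\ge 2$. Two distinct $k$-sets $e,e'$ with a common vertex $x$ form a Berge-$P_3$: choose $y\in e\setminus\{x\}$ and $z\in e'\setminus e$, which is nonempty because $e\ne e'$ have the same size, and use the path $y,x,z$. Two disjoint edges do not form a Berge-$P_3$, because the middle vertex of the path must lie in both. So the Berge-$P_3$-free $k$-uniform hypergraphs are the matchings, and the saturated ones are the matchings that leave fewer than $k$ vertices uncovered. A matching with $m$ edges has this property exactly when $0\le n-km<k$. Therefore $\mathrm{sat}_k(n,P_3)=\lfloor n/k\rfloor$.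
\end{example}

So no bound better than $O(n)$ holds for all families. The star suggests that $O(n)$ edges may always be enough: attach almost all vertices in the same way to a bounded core, so that the core supplies most of a forbidden graph and a few further edges complete it. The survey \cite{survey} contains the conjecture that $\mathrm{sat}_k(n,\mathcal F)=O(n)$ for every fixed $k\ge3$ and every fixed finite family $\mathcal F$. For a single graph $F$ the statement is known when $k\in\{3,4,5\}$, when $F$ is a complete multipartite graph, and when $F$ has two adjacent vertices of minimum degree. We prove the conjecture; the proof does not use these cases.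

\begin{theorem}\label{thm:conj}
Let $k\ge3$ and let $\mathcal F$ be a finite nonempty family of graphs, each with at least one edge. Then $\mathrm{sat}_k(n,\mathcal F)=O(n)$ as $n\to\infty$, with an implied constant depending on $k$ and $\mathcal F$.
\end{theorem}

Both conditions on $\mathcal F$ are needed. For the empty family only the complete hypergraph, with $\binom nk$ edges, is saturated. If $\mathcal F$ contains an edgeless graph on $m$ vertices, then no hypergraph on $n\ge m$ vertices is free, and there is nothing to minimize over.

It is hard to describe a saturated hypergraph without knowing $\mathcal F$. We avoid this by constructing only a starting point from which the greedy process stops early, however it is run.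

\begin{theorem}\label{thm:seed}
Let $k\ge2$ and let $\mathcal F$ be a nonempty (finite or infinite) family of graphs, each with at least one edge and with no isolated vertices. There is a constant $C=C(k,\mathcal F)$ such that for every $n$ there is a Berge-$\mathcal F$-free $k$-uniform hypergraph $\mathcal H_0$ on $n$ vertices with at most $Cn$ edges for which every Berge-$\mathcal F$-free $k$-uniform hypergraph $\mathcal H\supseteq\mathcal H_0$ on the same vertex set has at most $Cn$ edges. In particular, $\mathrm{sat}_k(n,\mathcal F)\le Cn$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:conj} from Theorem~\ref{thm:seed}]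
Let $F^-$ be $F$ with its isolated vertices deleted, let $\mathcal F^-=\{F^-:F\in\mathcal F\}$, and let $n_0=\max_{F\in\mathcal F}|V(F)|$; this maximum is the only use of finiteness. Let $\mathcal H$ have $n\ge n_0$ vertices. An $F$-copy in $\mathcal H$ restricts to an $F^-$-copy. Conversely, an $F^-$-copy leaves at least $|V(F)|-|V(F^-)|$ vertices outside the image of $f$, and sending the isolated vertices of $F$ injectively to them gives an $F$-copy. Hence $\mathrm{sat}_k(n,\mathcal F)=\mathrm{sat}_k(n,\mathcal F^-)$ for $n\ge n_0$, and $\mathcal F^-$ satisfies the hypotheses of Theorem~\ref{thm:seed}.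
\end{proof}

The examples $K_2$ and $P_3$ show the only two possible orders of growth.

\begin{theorem}\label{thm:dich}
Let $k$, $\mathcal F$ and $C$ be as in Theorem~\ref{thm:seed}. Either $\mathrm{sat}_k(n,\mathcal F)=O(1)$, or
\[
\lfloor n/k\rfloor\le \mathrm{sat}_k(n,\mathcal F)\le Cn\qquad\text{for all } n .
\]
The second alternative holds whenever no $F\in\mathcal F$ has a component $K_2$. The lower bound is attained: $\mathrm{sat}_k(n,P_3)=\lfloor n/k\rfloor$.
\end{theorem}

Section~\ref{sec:graphs} proves Theorem~\ref{thm:seed} for $k=2$ and isolates what changes for $k\ge3$. Section~\ref{sec:pairs} introduces critical pairs, Section~\ref{sec:seed} shows that a critical pair gives Theorem~\ref{thm:seed}, and Section~\ref{sec:exist}, the heart of the paper, shows that one exists. Section~\ref{sec:dich} proves Theorem~\ref{thm:dich} and is independent of the construction.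

\section{The case of graphs}\label{sec:graphs}

Let $k=2$ and let $\mathcal F$ be as in Theorem~\ref{thm:seed}. Let $J(r,d)$ be the graph consisting of a clique on $r$ vertices, an independent set of $d$ further vertices, and all edges between the two. Call $r$ \emph{good} if, for every $d\ge0$, the graph $J(r,d)$ contains no member of $\mathcal F$. The number $0$ is good, because $J(0,d)$ has no edges. No $r\ge|V(F)|$ with $F\in\mathcal F$ is good, because $J(r,0)=K_r$ contains $F$. Let $r$ be the largest good number, and fix $d$ such that $J(r+1,d)$ contains a member of $\mathcal F$.

For $n\ge r$ take $H_0=J(r,n-r)$, and let $H\supseteq H_0$ be an $\mathcal F$-free graph on the same vertex set. If a vertex $w$ outside the clique had $d$ neighbors outside the clique, then the clique, $w$ and these neighbors would contain $J(r+1,d)$. So $w$ has fewer than $d$ such neighbors, and $H$ has at most $\binom r2+rn+dn$ edges. For $\mathcal F=\{K_3\}$ we get $r=1$, $d=1$, and $H_0$ is the star.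

The graph $J(r+1,d)$ plays two roles here. It is the \emph{next candidate} for $H_0$, obtained by promoting an outside vertex $w$ to the clique. It is also the \emph{forced configuration}, the one that appears in $H$ as soon as an outside vertex has many new neighbors. The proof works because the two coincide: the first time the next candidate fails, the forced configuration is forbidden.

For $k\ge3$ we replace each outside vertex by a set $Q$ of $k-1$ vertices, and an edge from a core vertex $a$ by the hyperedge $\{a\}\cup Q$. The two roles then separate. The next candidate has to be $k$-uniform, so it joins $w$ to $Q$ by the full edge $\{w\}\cup Q$, and an $F$-copy may use this edge for a pair of vertices inside $Q$. In the forced configuration we have no control over the new edges at $w$: of each we know only that it contains $w$ and one vertex $y$ of some $Q$. The next candidate can therefore fail while the forced configuration remains free. The next section makes both objects precise.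

\section{Blocks and critical pairs}\label{sec:pairs}

From now until the end of Section~\ref{sec:exist}, $k\ge2$ and $\mathcal F$ are as in Theorem~\ref{thm:seed}. To record an edge of which only two vertices are known, we allow \emph{mixed} hypergraphs, whose edges have at least two vertices but need not have the same size. The definition of an $F$-copy is unchanged, and \emph{free} means Berge-$\mathcal F$-free. Two consequences of the definition are used throughout.
\begin{itemize}
\item \emph{Isolated vertices.} Adding isolated vertices to a free hypergraph leaves it free. Indeed, every vertex $v$ of $F\in\mathcal F$ lies in an edge $e$, so $f(v)$ lies in the edge $\varphi(e)$.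
\item \emph{Rerouting.} Let $(f,\varphi)$ be an $F$-copy in $\mathcal M$, let $\pi\colon V(\mathcal M)\to V(\mathcal M')$ be injective, and let $\varphi'\colon E(F)\to E(\mathcal M')$ be injective with $\pi(f(e))\subseteq\varphi'(e)$ for all $e$. Then $(\pi\circ f,\varphi')$ is an $F$-copy in $\mathcal M'$. Only the pairs $f(e)$ have to be accommodated, not the edges $\varphi(e)$.
\end{itemize}

\begin{definition}\label{def:block}
Let $A$ be a set of vertices of a hypergraph. \emph{Adding a block on $A$} means adding a set $Q$ of $k-1$ new vertices, the \emph{block}, and the $|A|$ edges $\{a\}\cup Q$ with $a\in A$.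
\end{definition}

The edges $\{a\}\cup Q$ are distinct for distinct $a$, and they differ from all earlier edges because they contain new vertices. So when blocks are added one after another, different choices of $(a,Q)$ give different edges. The vertices of a newly added block are interchangeable: permuting them is an automorphism. A block on the empty set consists of $k-1$ isolated vertices.

\begin{definition}\label{def:pair}
A \emph{pair} $(\mathcal C,N)$ is a $k$-uniform hypergraph $\mathcal C$ with a set $N\subseteq V(\mathcal C)$. For $d\ge0$:
\begin{itemize}
\item $\mathcal C[N;d]$ is $\mathcal C$ with $d$ blocks on $N$ added;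
\item $\mathcal C^*[N;d]$ is $\mathcal C$ with $d+1$ blocks $Q_0,\dots,Q_d$ on $N$ added, together with the \emph{thin edges} $\{w,y_i\}$ for $1\le i\le d$, where $w\in Q_0$ is the \emph{center} and $y_i\in Q_i$ are the \emph{leaves};
\item the \emph{promotion} of $(\mathcal C,N)$ is the pair $(\mathcal C^+,N^+)$, where $\mathcal C^+$ is $\mathcal C$ with one block $Q_0$ on $N$ added and $N^+=N\cup\{w\}$ for a vertex $w\in Q_0$, again called the center.
\end{itemize}
The pair is \emph{admissible} if $\mathcal C[N;d]$ is free for all $d\ge0$. It is \emph{critical} if it is admissible and $\mathcal C^*[N;d]$ is not free for some $d$.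
\end{definition}

By interchangeability, the choices of center and leaves do not affect these objects up to isomorphism. A thin edge meets two of the blocks $Q_0,\dots,Q_d$, and every other edge of $\mathcal C^*[N;d]$ meets at most one, so thin edges are new edges even when $k=2$. Figure~\ref{fig:star} shows an instance.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[rounded corners] (0.6,2) rectangle (5.4,3.1);
\node at (1,2.8) {$\mathcal C$};
\fill (2.2,2.4) circle (2pt) node[above] {$a$};
\fill (3.8,2.4) circle (2pt) node[above] {$b$};
\foreach \x in {0,3,6} {
  \draw (\x,0) ellipse (1 and 0.5);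
  \fill (\x-0.4,-0.1) circle (2pt);
  \fill (\x+0.4,-0.1) circle (2pt);
  \draw (2.2,2.4) -- (\x,0.5);
  \draw (3.8,2.4) -- (\x,0.5);
}
\node at (0.4,0.15) {$w$};
\node at (2.6,0.15) {$y_1$};
\node at (5.6,0.15) {$y_2$};
\node at (-1.3,0.3) {$Q_0$};
\node at (4.3,0.3) {$Q_1$};
\node at (7.3,0.3) {$Q_2$};
\draw[thick,dashed] (0.4,-0.1) to[bend right=40] (2.6,-0.1);
\draw[thick,dashed] (0.4,-0.1) to[bend right=35] (5.6,-0.1);
\end{tikzpicture}
\caption{The mixed hypergraph $\mathcal C^*[N;2]$ for $k=3$ and $N=\{a,b\}$. Each oval is a block of two vertices, a solid line from a vertex to an oval stands for the triple formed by the vertex and the block, and the dashed curves are the thin edges $\{w,y_1\}$ and $\{w,y_2\}$. The edges of $\mathcal C$ are not drawn.}\label{fig:star}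
\end{figure}

In the language of Section~\ref{sec:graphs}, $\mathcal C^+[N^+;d]$ is the next candidate and $\mathcal C^*[N;d]$ is the forced configuration. The second is obtained from the first by shrinking each edge $\{w\}\cup Q_i$ to $\{w,y_i\}$. For $k=2$ shrinking changes nothing, and with $\mathcal C=K_r$ and $N=V(K_r)$ both are $J(r+1,d)$.

\begin{example}\label{ex:K3}
Let $\mathcal F=\{K_3\}$ and $k\ge2$, let $\mathcal C$ be a single vertex $a$, and let $N=\{a\}$. In $\mathcal C[N;d]$ only $a$ lies in more than one edge, while a $K_3$-copy needs three such vertices; so the pair is admissible. In $\mathcal C^*[N;1]$ the edges $\{a\}\cup Q_0$, $\{a\}\cup Q_1$, $\{w,y_1\}$ carry the triangle $a,w,y_1$. The pair is critical.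
\end{example}

\begin{example}\label{ex:2K2}
Let $\mathcal F=\{2K_2\}$ (two disjoint edges) and $k=3$, and let $\mathcal C$ and $N$ be empty. The edges of $\mathcal C^*[N;d]$ are the thin edges through $w$, so it is free for all $d$ and the pair is not critical. But $\mathcal C^+[N^+;2]$ has the edges $\{w\}\cup Q_1$ and $\{w\}\cup Q_2$, which contain the disjoint pairs $Q_1$ and $Q_2$. So the promotion is not admissible. Starting from the empty pair and promoting, as we did for graphs, gets stuck before it reaches a critical pair.
\end{example}

\section{A critical pair gives a sparse start}\label{sec:seed}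

For graphs, a vertex outside the clique had fewer than $d$ new neighbors. For hypergraphs, many new edges through $w$ need not yield many usable neighbors: the thin edges of $\mathcal C^*[N;d]$ must be hosted by \emph{distinct} edges that reach \emph{distinct} blocks. If no such system of size $d$ exists, a maximal one traps all remaining new edges through $w$ in a set of bounded size.

\begin{proposition}\label{prop:seed}
If a critical pair exists, then Theorem~\ref{thm:seed} holds.
\end{proposition}

\begin{proof}
Let $(\mathcal C,N)$ be critical, put $c=|V(\mathcal C)|$, and fix $d$ such that $\mathcal C^*[N;d]$ is not free. Put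
\[
\Delta=d+2^{c+(d+1)(k-1)},\qquad C=|E(\mathcal C)|+|N|+\Delta+2^{c+k}.
\]
For $n=0$ there is nothing to prove. For $1\le n<c$ let $\mathcal H_0$ be edgeless; it is free, and every hypergraph on its vertex set has at most $2^c\le Cn$ edges. Now let $n\ge\max(c,1)$ and $m=\lfloor (n-c)/(k-1)\rfloor$, and let $\mathcal H_0$ be $\mathcal C[N;m]$ together with a set $R$ of $n-c-m(k-1)<k-1$ isolated vertices. It has $n$ vertices and $|E(\mathcal C)|+|N|m\le|E(\mathcal C)|+|N|n$ edges. It is free because the pair is admissible and isolated vertices preserve freeness.

Let $\mathcal H\supseteq\mathcal H_0$ be free and $k$-uniform on the same vertex set, and call the edges in $E(\mathcal H)\setminus E(\mathcal H_0)$ \emph{new}. Fix a vertex $w$ in one of the $m$ blocks, say $Q_0$. A \emph{system of size $s$} consists of distinct new edges $e_1,\dots,e_s$ containing $w$ and vertices $y_i\in e_i$ that lie in $s$ distinct blocks $Q_1,\dots,Q_s$, all different from $Q_0$.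

There is no system of size $d$. Otherwise, realize $\mathcal C^*[N;d]$ on $V(\mathcal C)\cup Q_0\cup\dots\cup Q_d$ with center $w$ and leaves $y_i$, and take an $F$-copy in it. Its edges other than the thin ones are edges of $\mathcal H_0$; keep them, and replace each thin edge $\{w,y_i\}$ by $e_i\supseteq\{w,y_i\}$. The $e_i$ are distinct and not in $\mathcal H_0$, so rerouting gives an $F$-copy in $\mathcal H$, which is impossible.

Take a system of maximum size $s<d$. A new edge $e\ni w$ other than $e_1,\dots,e_s$ cannot meet a block outside $Q_0,\dots,Q_s$, since it would extend the system. Hence $e\subseteq V(\mathcal C)\cup R\cup Q_0\cup\dots\cup Q_s$, a set with fewer than $c+(k-1)+d(k-1)$ vertices. So $w$ lies in at most $\Delta$ new edges. The new edges that contain no block vertex lie in $V(\mathcal C)\cup R$, and there are at most $2^{c+k}$ of them. Altogether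
\[
|E(\mathcal H)|\le |E(\mathcal C)|+|N|n+\Delta n+2^{c+k}\le Cn .
\]
A saturated hypergraph obtained greedily from $\mathcal H_0$ is such an $\mathcal H$, so $\mathrm{sat}_k(n,\mathcal F)\le Cn$.
\end{proof}

The constant depends on $\mathcal F$ only through the pair and the single number $d$, which is why $\mathcal F$ may be infinite.

\section{A critical pair exists}\label{sec:exist}

Example~\ref{ex:2K2} shows that promotion can destroy admissibility at a pair that is not critical. We show that whenever this happens, a critical pair exists \emph{somewhere}. Equivalently, if there is no critical pair at all, then promotion always preserves admissibility; repeated promotion then builds arbitrarily large Berge cliques inside free hypergraphs, which is absurd.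

\subsection{Repeated promotion}

We first record which pairs of vertices can be hosted by distinct edges after repeated promotion. Let $(\mathcal C_0,N_0)=(\mathcal C,N)$ be a pair, and let $(\mathcal C_i,N_i)$ be the promotion of $(\mathcal C_{i-1},N_{i-1})$, with block $P_i$ and center $z_i\in P_i$. Thus $P_i$ is a block on $N_{i-1}=N\cup\{z_1,\dots,z_{i-1}\}$. For $q\ge1$ and $d\ge0$ let
\[
T_{q,d}(\mathcal C,N)=\mathcal C_{q-1}^*[N_{q-1};d].
\]
Denote its last $d+1$ blocks, all on $N_{q-1}$, by $P_q,R_1,\dots,R_d$, its center by $z_q\in P_q$, and its leaves by $u_l\in R_l$. Put $Z=\{z_1,\dots,z_q\}$ and $U=\{u_1,\dots,u_d\}$. Note that $T_{q,0}(\mathcal C,N)=\mathcal C_q$.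

\begin{lemma}\label{lem:tower}
Let $\Pi$ be the set of $2$-element subsets of $N\cup Z\cup U$ that are contained neither in $N$ nor in $U$. There is an injection $\psi\colon\Pi\to E(T_{q,d}(\mathcal C,N))\setminus E(\mathcal C)$ with $p\subseteq\psi(p)$ for all $p\in\Pi$.
\end{lemma}

\begin{proof}
Every member of $\Pi$ has exactly one of the following forms.
\begin{itemize}
\item $\{s,z_j\}$ with $1\le j\le q$ and $s\in N\cup\{z_1,\dots,z_{j-1}\}=N_{j-1}$. Send it to $\{s\}\cup P_j$, which is an edge because $P_j$ is a block on $N_{j-1}$.
\item $\{s,u_l\}$ with $s\in N\cup\{z_1,\dots,z_{q-1}\}=N_{q-1}$. Send it to $\{s\}\cup R_l$, which is an edge because $R_l$ is a block on $N_{q-1}$.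
\item $\{z_q,u_l\}$. This is a thin edge; send it to itself.
\end{itemize}
Each image contains its pair and contains a vertex outside $V(\mathcal C)$. In the first two forms, different pairs give different choices of a vertex $s$ and a block, hence different edges, and the thin edges differ from these and from each other.
\end{proof}

So $Z$ behaves as a clique joined completely to $N$ and to $U$, and $U$ is joined completely to $N$; only pairs inside $U$ are unavailable. The point to remember is the cost: $q$ clique vertices require only $q-1$ promotions, because the last one is the center of the thin star.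

\subsection{The case of an empty set}

The mechanism is visible when $N=\emptyset$. Let $(\mathcal C,\emptyset)$ be admissible and suppose that its promotion is not. Here $N^+=\{w\}$, and $\mathcal C^+[N^+;g]$ is $\mathcal C$ together with isolated vertices and $g$ edges $\{w\}\cup Q_j$ that pairwise meet only in $w$. Take the least $g$ for which it is not free; then $g\ge1$. Fix an $F$-copy $(f,\varphi)$.

If $w\in f(e)$ whenever $\varphi(e)=\{w\}\cup Q_j$, then each such edge can be shrunk to the thin edge $f(e)$, so $\mathcal C^*[\emptyset;g]$ is not free and $(\mathcal C,\emptyset)$ is critical. Otherwise $f(e)\subseteq Q_j$ for some $e$, and we may take $j=g$. The vertices of $Q_g$ lie in no other edge, so $e$ is a component of $F$. Delete $Q_g$. What remains is $\mathcal B=\mathcal C^+[N^+;g-1]$, which is free by the choice of $g$, so $(\mathcal B,\emptyset)$ is admissible. The hypergraph $\mathcal B^*[\emptyset;1]$ is $\mathcal B$ with isolated vertices and one thin edge disjoint from $V(\mathcal B)$, and this edge can host $e$. So $(\mathcal B,\emptyset)$ is critical. In Example~\ref{ex:2K2} this gives $g=2$, and $\mathcal B$ has a single edge.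

Two things change when $N\neq\emptyset$. First, the copy may use several edges $\{a\}\cup Q_g$ for pairs inside $Q_g$, and these pairs form a graph $\Gamma$ that has to be rebuilt outside $Q_g$. Lemma~\ref{lem:tower} can do this if the vertices sent to $U$ are independent in $\Gamma$, that is, if the vertices sent to $Z$ form a \emph{vertex cover} of $\Gamma$, a set meeting every edge. Second, the copy may use edges $\{a\}\cup Q_g$ to join $Q_g$ to a set $S$ of vertices $a$, and then we need $(\mathcal B,S)$ to be admissible: removing one block must pay for arbitrarily many blocks on the smaller set $S$. Minimizing the number of blocks does not give this. We therefore allow blocks on arbitrary subsets of $N^+$ and minimize in an order in which one block on a larger set outweighs any number of blocks on smaller sets. The lexicographic order on $\mathbb N^{t}$, in which $x<y$ if $x_i<y_i$ at the first coordinate $i$ where they differ, does this. Every nonempty subset of $\mathbb N^t$ has a lexicographically least element: minimize the first coordinate, then the second among the vectors that remain, and so on.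

\subsection{The promotion lemma}

\begin{lemma}\label{lem:promo}
Suppose that no critical pair exists. Then the promotion of every admissible pair is admissible.
\end{lemma}

\begin{proof}
The hypothesis says:
\begin{quote}
(H) for every admissible pair $(\mathcal C,N)$ and every $d\ge0$, the hypergraph $\mathcal C^*[N;d]$ is free.
\end{quote}
We use strong induction on $r=|N|$, over all admissible pairs at once. Let $(\mathcal C,N)$ be admissible with $|N|=r$, and assume the lemma for all admissible pairs whose set has fewer than $r$ elements. Let $(\mathcal C^+,N^+)$ be the promotion, with block $Q_0$ and center $w$, so $|N^+|=r+1$. Suppose that it is not admissible.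

\medskip\noindent\emph{A minimal bad sequence.}
For a finite sequence $\mathbf A=(A_1,\dots,A_g)$ of subsets of $N^+$, let $\mathcal C^++\mathbf A$ be $\mathcal C^+$ with blocks $Q_1,\dots,Q_g$ on $A_1,\dots,A_g$ added. Call $\mathbf A$ \emph{bad} if $\mathcal C^++\mathbf A$ is not free, and define its \emph{type} as $(n_{r+1},n_r,\dots,n_0)\in\mathbb N^{r+2}$, where $n_i=|\{j:|A_j|=i\}|$. Reordering $\mathbf A$ changes neither its type nor whether it is bad. Since the promotion is not admissible, some sequence $(N^+,\dots,N^+)$ is bad. Let $\mathbf A=(A_1,\dots,A_g)$ be a bad sequence of lexicographically least type, and fix an $F$-copy $(f,\varphi)$ in $\mathcal C^++\mathbf A$ with $F\in\mathcal F$.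

Call an edge \emph{used} if it is in the image of $\varphi$. If $\varphi(e)=\{a\}\cup Q_j$ with $1\le j\le g$, then either $a\in f(e)$, so that $f(e)=\{a,y\}$ with $y\in Q_j$, and we call the edge \emph{attaching}; or $f(e)\subseteq Q_j$, and we call it \emph{inner}.

\medskip\noindent\emph{Case 1: no used edge $\{w\}\cup Q_j$ with $1\le j\le g$ is inner.}
Realize $\mathcal C^*[N;g]$ on the vertex set of $\mathcal C^++\mathbf A$, with blocks $Q_0,\dots,Q_g$, center $w$ and the following leaves. If $\{w\}\cup Q_j=\varphi(e)$ is used, then $f(e)=\{w,y\}$ with $y\in Q_j$, and we set $y_j=y$; for the other $j$ choose $y_j\in Q_j$ arbitrarily. Replace each used edge $\{w\}\cup Q_j$ by the thin edge $\{w,y_j\}$. Every other used edge is an edge of $\mathcal C^+$ or has the form $\{a\}\cup Q_j$ with $a\in A_j\setminus\{w\}\subseteq N$, so it is a non-thin edge of $\mathcal C^*[N;g]$, and we keep it. Rerouting gives an $F$-copy in $\mathcal C^*[N;g]$, contrary to (H). For $k=2$ a block has one vertex, no edge is inner, and the proof ends here.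

\medskip\noindent\emph{Case 2: some used edge $\{w\}\cup Q_j$ is inner.}
Reorder so that $j=g$. Let $S$ be the set of $a\in A_g$ such that $\{a\}\cup Q_g$ is used and attaching, and let $I$ be the set of $a\in A_g$ such that it is used and inner. These sets are disjoint and $w\in I$, so
\[
|S|+|I|\le|A_g|\le r+1,\qquad |I|\ge1 .
\]
Let $\Gamma$ be the graph on $Q_g$ whose edges are the pairs $f(e)$ with $\varphi(e)=\{a\}\cup Q_g$, $a\in I$. It has $|I|$ edges, since distinct edges $e$ of $F$ give distinct pairs $f(e)$. Choosing one endpoint of each edge gives a vertex cover $X=\{x_1,\dots,x_q\}$ of $\Gamma$ with $1\le q\le|I|$. Hence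
\begin{equation}\label{eq:budget}
|S|+q\le r+1 .
\end{equation}
Let $\mathcal B=\mathcal C^++(A_1,\dots,A_{g-1})$, let $d=|Q_g\setminus X|$, and let $T=T_{q,d}(\mathcal B,S)$. We show that $T$ is free and that it has an $F$-copy.

\emph{The pair $(\mathcal B,S)$ is admissible.} For $h\ge0$, the hypergraph $\mathcal B[S;h]$ equals $\mathcal C^++(A_1,\dots,A_{g-1},S,\dots,S)$ with $h$ terms $S$. As $|I|\ge1$, we have $|S|<|A_g|$. In passing from $\mathbf A$ to this sequence, the coordinates $n_i$ with $i>|A_g|$ do not change and $n_{|A_g|}$ drops by one. So the type is lexicographically smaller, and the sequence is not bad.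

\emph{$T$ is free.} Let $(\mathcal B_0,S_0)=(\mathcal B,S)$ and let $(\mathcal B_i,S_i)$ be the promotion of $(\mathcal B_{i-1},S_{i-1})$. For $1\le i\le q-1$, inequality \eqref{eq:budget} gives
\[
|S_{i-1}|=|S|+i-1\le|S|+q-2\le r-1 ,
\]
so the induction hypothesis passes admissibility from $(\mathcal B_{i-1},S_{i-1})$ to $(\mathcal B_i,S_i)$. Thus $(\mathcal B_{q-1},S_{q-1})$ is admissible, and $T=\mathcal B_{q-1}^*[S_{q-1};d]$ is free by (H).

\emph{$T$ has an $F$-copy.} Let $Z=\{z_1,\dots,z_q\}$, $U$, $\Pi$ and $\psi$ be as in Lemma~\ref{lem:tower} for the pair $(\mathcal B,S)$. Define an injection $\pi\colon V(\mathcal B)\cup Q_g\to V(T)$ that is the identity on $V(\mathcal B)$, sends $x_i$ to $z_i$, and maps $Q_g\setminus X$ bijectively onto $U$. Let $e\in E(F)$. If $\varphi(e)\in E(\mathcal B)$, then $f(e)\subseteq V(\mathcal B)$ is fixed by $\pi$, and we put $\varphi'(e)=\varphi(e)$. Otherwise $\varphi(e)=\{a\}\cup Q_g$ with $a\in S\cup I$, and we claim that $\pi(f(e))\in\Pi$. If $a\in S$, then $f(e)=\{a,y\}$ with $y\in Q_g$, and $\pi(f(e))$ has one vertex in $S$ and one in $Z\cup U$. If $a\in I$, then $f(e)$ is an edge of $\Gamma$, so it lies in $Q_g$ and meets $X$; hence $\pi(f(e))$ lies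 in $Z\cup U$ and meets $Z$. In both cases $\pi(f(e))$ is contained neither in $S$ nor in $U$. Put $\varphi'(e)=\psi(\pi(f(e)))$. The map $\varphi'$ is injective: it is injective on edges of the first kind because $\varphi$ is, on edges of the second kind because $f$, $\pi$ and $\psi$ are, and the two kinds have images inside and outside $E(\mathcal B)$. Rerouting gives an $F$-copy in $T$.

Both cases are contradictory, so the promotion is admissible.
\end{proof}

Inequality \eqref{eq:budget} leaves no slack in this argument. A $q$-th promotion would act on a set of size $|S|+q-1$, which \eqref{eq:budget} bounds only by $r$, the case being proved. Hypothesis (H) supplies the last vertex $z_q$ instead, and thin edges suffice for it because its pairs with $U$ need nothing more. The inequality holds because every edge $\{a\}\cup Q_g$ is used at most once: each inner edge removes a vertex $a$ from the possible members of $S$ and adds at most one vertex to the cover.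

\begin{proposition}\label{prop:exist}
A critical pair exists.
\end{proposition}

\begin{proof}
Suppose not. Let $\mathcal C_0$ be the hypergraph with no vertices and $N_0=\emptyset$. The hypergraphs $\mathcal C_0[N_0;d]$ have no edges and every member of $\mathcal F$ has an edge, so $(\mathcal C_0,N_0)$ is admissible. By Lemma~\ref{lem:promo}, all its iterated promotions $(\mathcal C_q,N_q)$ are admissible; in particular each $\mathcal C_q=\mathcal C_q[N_q;0]$ is free. Since $\mathcal F$ is nonempty, we can take $F\in\mathcal F$ and $q=|V(F)|$. Apply Lemma~\ref{lem:tower} to $T_{q,0}(\mathcal C_0,N_0)=\mathcal C_q$; here $\Pi$ consists of all $2$-element subsets of $Z$. For any bijection $f\colon V(F)\to Z$, the maps $f$ and $e\mapsto\psi(f(e))$ form an $F$-copy in $\mathcal C_q$, a contradiction.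
\end{proof}

Propositions~\ref{prop:seed} and~\ref{prop:exist} prove Theorem~\ref{thm:seed}, and with it Theorem~\ref{thm:conj}.

\section{Bounded or linear growth}\label{sec:dich}

A hypergraph with fewer than $\lfloor n/k\rfloor$ edges has $k$ isolated vertices. These are enough to imitate, inside the hypergraph, any $k$-set that meets additional isolated vertices; so a saturated hypergraph that sparse stays saturated when isolated vertices are added.

\begin{proof}[Proof of Theorem~\ref{thm:dich}]
The upper bound is Theorem~\ref{thm:seed}, and the value for $P_3$ is Example~\ref{ex:P3}.

Suppose that the lower bound fails for some $n$: there is a saturated $\mathcal H$ on $n$ vertices with at most $\lfloor n/k\rfloor-1$ edges. Its edges cover at most $k(\lfloor n/k\rfloor-1)\le n-k$ vertices, so $\mathcal H$ has at least $k$ isolated vertices. For $n'\ge n$ let $\mathcal H'$ be $\mathcal H$ with $n'-n$ isolated vertices added. It is free, because members of $\mathcal F$ have no isolated vertices. Let $e\notin E(\mathcal H')$ be a $k$-subset of $V(\mathcal H')$. At most $k$ vertices of $e$ are isolated in $\mathcal H'$, so some permutation $\sigma$ of $V(\mathcal H')$ fixes every non-isolated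 vertex and sends the isolated vertices of $e$ to isolated vertices in $V(\mathcal H)$. Then $\sigma(e)\subseteq V(\mathcal H)$. Since $\sigma$ fixes every edge, it is an automorphism of $\mathcal H'$, and $\sigma(e)\notin E(\mathcal H')=E(\mathcal H)$. As $\mathcal H$ is saturated, $\mathcal H+\sigma(e)$ has an $F$-copy for some $F\in\mathcal F$, and $\sigma^{-1}$ carries it to an $F$-copy in $\mathcal H'+e$. So $\mathcal H'$ is saturated and $\mathrm{sat}_k(n',\mathcal F)\le|E(\mathcal H)|$ for all $n'\ge n$. Only finitely many values $n'<n$ remain, so the function is bounded. This proves the dichotomy.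

Now suppose that $\mathrm{sat}_k(n,\mathcal F)\le K$ for all $n$. Take $n\ge k(K+1)$ and a saturated $\mathcal H$ on $n$ vertices with at most $K$ edges. It has $k$ isolated vertices; let $e$ be the set they form. Then $e\notin E(\mathcal H)$, so $\mathcal H+e$ has an $F$-copy $(f,\varphi)$ with $F\in\mathcal F$, and $e=\varphi(\epsilon)$ for some $\epsilon\in E(F)$ because $\mathcal H$ is free. If another edge $\epsilon'$ of $F$ shared a vertex $v$ with $\epsilon$, then $f(v)\in e$ would lie in $\varphi(\epsilon')\in E(\mathcal H)$, although the vertices of $e$ are isolated in $\mathcal H$. So $\epsilon$ is a component $K_2$ of $F$. Hence, if no member of $\mathcal F$ has such a component, the function is unbounded and the second alternative holds.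
\end{proof}

\begin{example}\label{ex:bounded}
The first alternative occurs with a nonzero value: $\mathrm{sat}_3(n,2K_2)=1$ for $n\ge3$. One edge cannot carry a $2K_2$-copy, so the edgeless hypergraph is not saturated and a single triple is free. Any two distinct triples $e,e'$ form a Berge-$2K_2$: choose $y\in e\setminus e'$, $z\in e'\setminus e$, $z'\in e'\setminus\{z\}$ and $y'\in e\setminus\{y,z'\}$; the pairs $\{y,y'\}\subseteq e$ and $\{z,z'\}\subseteq e'$ are disjoint.
\end{example}

\begin{remark}\label{rem:isolated}
The dichotomy, which is a statement about all $n$, can fail if isolated vertices are allowed. Let $k=2$, let $F_1$ be the disjoint union of $P_3$ and $K_2$, let $F_2$ be $P_3$ with $12$ isolated vertices added, and let $\mathcal F=\{F_1,F_2\}$. For $n\ge15$ a graph is free exactly when it has no $P_3$, so $\mathrm{sat}_2(n,\mathcal F)=\lfloor n/2\rfloor$ is unbounded. For $n=14$ consider $K_4$ with $10$ isolated vertices. It is free, since $F_1$ needs five non-isolated vertices and $F_2$ needs $15$ vertices. A new edge has at most one endpoint in the $K_4$, and three other vertices of the $K_4$ carry a $P_3$ disjoint from it, which gives $F_1$. So $\mathrm{sat}_2(14,\mathcal F)\le 6<\lfloor14/2\rfloor$.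
\end{remark}

\begin{thebibliography}{1}
\bibitem{survey}
\emph{A survey of minimum saturated graphs},
\texttt{https://www.combinatorics.org/ojs/index.php/eljc/article/download/DS19/pdf/}
\end{thebibliography}
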